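
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{A bi-Lipschitz arc with flat germs that is not Lipschitz flat}


\begin{abstract}
Zooming in on a bi-Lipschitz embedding $f$ of a cube in $\mathbb R^m$ produces its Lipschitz germs. It was conjectured that $f$ is locally Lipschitz flat at an interior point $x$ if and only if $x$ has a neighborhood $U$ such that all uniform limits of Lipschitz germs of $f$ in $U$ are topologically flat. We disprove this by constructing an arc in $\mathbb R^3$. The arc contains a sequence of shrinking chain stitches with more and more links. Each finite chain stitch can be unraveled, but the bi-infinite chain stitch is a knotted line; this makes a Lipschitz flattening impossible, while no germ ever sees the infinite chain. Products give $n$-dimensional examples in $\mathbb R^{n+2}$ for every $n\ge1$. These are not even quasisymmetrically flat, yet they extend to Lipschitz homeomorphisms once the target is enlarged to $\mathbb R^{n+3}$.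
\end{abstract}

\section{The question and the answer}

\subsection{Definitions}

An embedding $f:X\to Y$ of metric spaces, with metrics $d$ and $d'$, is an \emph{$L$-embedding} ($L\ge1$) if
\[
 d(x,y)/L\le d'(f(x),f(y))\le L\,d(x,y)\qquad\text{for all }x,y\in X ,
\]
and a \emph{Lipschitz embedding} if it is an $L$-embedding for some $L$. A \emph{Lipschitz homeomorphism} is a homeomorphism that is an $L$-embedding for some $L$. Let $I^1=[-1,1]$ and $I^n=I^1\times\dots\times I^1\subset\mathbb R^n$. We write $U_r(x)$ for the open ball of radius $r$ about $x$, and assume $n\le m$.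

An embedding $f:I^n\to\mathbb R^m$ is \emph{locally Lipschitz flat} at $x$ if there are a neighborhood $V$ of $x$ in $I^n$, an open neighborhood $W$ of $f(x)$ in $\mathbb R^m$ with $f(V)\subset W$, and a Lipschitz homeomorphism $h$ of $W$ onto an open subset of $\mathbb R^m$ such that
\[
 h(f(y))=(y,0)\in\mathbb R^n\times\mathbb R^{m-n}\qquad\text{for all }y\in V .
\]
An embedding $g:U_1(0)\to\mathbb R^m$, where $U_1(0)\subset\mathbb R^n$, is \emph{topologically flat} if every $y\in U_1(0)$ has a neighborhood $V$ for which there is a topological embedding $H:V\times\mathbb R^{m-n}\to\mathbb R^m$ onto an open set with $H(z,0)=g(z)$ for $z\in V$. For instance, $g$ is topologically flat if it is the restriction of a homeomorphism $\tilde g$ of $\mathbb R^m$, where $\mathbb R^n=\mathbb R^n\times0$: take $V$ open and $H=\tilde g|_{V\times\mathbb R^{m-n}}$.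

Let $f:I^n\to\mathbb R^m$ be an $L$-embedding. For $x\in\operatorname{int}I^n$ and $r>0$ with $U_r(x)\subset I^n$ define
\[
 f_{r,x}:U_1(0)\to\mathbb R^m,\qquad f_{r,x}(y)=f(x)+\frac{f(x+ry)-f(x)}{r}.
\]
This is $f$ seen through a window of radius $r$ about $x$ and magnified by the factor $1/r$; it is again an $L$-embedding. For an open set $U\subset\operatorname{int}I^n$ let
\[
 \mathcal L_f(U)=\{f_{r,x}: x\in U,\ U_r(x)\subset U\}
\]
be the set of \emph{Lipschitz germs} of $f$ in $U$, and let $\operatorname{cl}\mathcal L_f(U)$ be its closure under uniform convergence on $U_1(0)$. All elements of the closure are $L$-embeddings. Since the germs are equi-Lipschitz and $f_{r,x}(0)=f(x)$ is bounded, the closure is compact by the Arzel\`a--Ascoli theorem.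

\subsection{The conjecture}

It is known that if $f$ is locally Lipschitz flat at $x$, then $x$ has a neighborhood $U$ such that $\operatorname{cl}\mathcal L_f(U)$ contains only topologically flat germs. This can be seen by compactness. If $U$ is small, an element of the closure is either $f$ seen through a window of positive size, which is flattened by a rescaling of $h$, or a limit of germs with $r\to0$. In the latter case the flattening $h$, magnified along with $f$, keeps its Lipschitz constant, so the magnified maps subconverge to a flattening of the limit germ. The conjecture adds the converse. One might hope for it because compactness of $\operatorname{cl}\mathcal L_f(U)$ could make the flatness of its elements uniform.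

\begin{conjecture}[\cite{planar}]
The map $f$ is locally Lipschitz flat at $x\in\operatorname{int}I^n$ if and only if $x$ has a neighborhood $U$ in $\operatorname{int}I^n$ such that $\operatorname{cl}\mathcal L_f(U)$ contains only topologically flat germs.
\end{conjecture}

In the simplest examples there is no difficulty: if $f$ is affine, all germs are affine, and if $n=1$ and $f$ is piecewise affine, all germs are broken lines with a bounded number of breaks, which are flat because a corner can be straightened. The conjecture is nevertheless false.

\begin{theorem}\label{thm:A}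
There is an $L$-embedding $f:I^1\to\mathbb R^3$, for some $L\ge1$, such that every element of $\operatorname{cl}\mathcal L_f((-1,1))$ is topologically flat, but $f$ is not locally Lipschitz flat at $0$. In particular, the ``if'' part of the conjecture fails for $n=1$, $m=3$, $x=0$, $U=(-1,1)$.
\end{theorem}

The example extends to a homeomorphism of $\mathbb R^3$, and it has analogues for all $n$ in codimension two. Recall that an embedding $h$ is \emph{$\eta$-quasisymmetric}, where $\eta$ is a homeomorphism of $[0,\infty)$ onto itself, if
\begin{equation}\label{eq:qs}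
 |h(w)-h(o)|\le\eta\!\left(\frac{|w-o|}{|w-w'|}\right)|h(w)-h(w')|
 \qquad\text{for all }o\text{ and all }w\ne w' ,
\end{equation}
and \emph{quasisymmetric} if it is $\eta$-quasisymmetric for some $\eta$. We refer to \eqref{eq:qs} as the inequality centered at $w$. A $\Lambda$-embedding is $\eta$-quasisymmetric with $\eta(t)=\Lambda^2t$.

\begin{theorem}\label{thm:B}
For every $n\ge1$ there is an $L$-embedding $F:I^n\to\mathbb R^{n+2}$, for some $L\ge1$, such that
\begin{enumerate}
\item[(1)] $F$, and every germ in $\operatorname{cl}\mathcal L_F(\operatorname{int}I^n)$, is the restriction of a homeomorphism of $\mathbb R^{n+2}$ onto itself, where $\mathbb R^n=\mathbb R^n\times0$; in particular all these germs are topologically flat;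
\item[(2)] $F$ is not locally Lipschitz flat at $0$, even if the homeomorphism $h$ in the definition is only required to be quasisymmetric;
\item[(3)] $F$ followed by the inclusion $\mathbb R^{n+2}=\mathbb R^{n+2}\times0\subset\mathbb R^{n+3}$ is the restriction of a Lipschitz homeomorphism of $\mathbb R^{n+3}$.
\end{enumerate}
\end{theorem}

We claim nothing about codimensions $m-n\ne2$.

\subsection{Strategy: what a germ can and cannot see}\label{ss:strategy}

We look for an arc that is straight except for small pieces $P_1,P_2,\dots$ of sizes tending rapidly to $0$, placed along the axis and converging to the point $0$. Among the germs are windows $f_{r,p}$ with $|p|<r$, which contain the point $0$ and all but finitely many pieces. So $f$ itself must be topologically flat at $0$; pieces that make $f$ wild there are ruled out at once. We therefore choose each $P_k$ unknotted, by a homeomorphism supported in a small box around it. What must be obstructed is a \emph{uniformly Lipschitz} unknotting.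

Suppose $h$ is a Lipschitz flattening at $0$. Magnify it around the middle of $P_k$ so that details of $P_k$ get unit size. The magnified maps are uniformly bi-Lipschitz, so they subconverge to a homeomorphism of $\mathbb R^3$, which straightens the limit of the magnified curves. If the number of details in $P_k$ tends to infinity, this limit is an infinite curve, and there is a contradiction if this curve is a \emph{knotted line}. So we need finite unknots, with uniform Lipschitz constants, whose pointwise limit is knotted. The chain stitch is such a family: the free end of the thread allows one to unravel the whole finite chain, but the bi-infinite chain has no end.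

The germs, on the other hand, live on a bounded interval. If the window is comparable to the details of $P_k$, the germ sees a bounded number of edges, and a broken line with finitely many edges is flat. If the window is much larger than the details, then $P_k$ is almost invisible in the uniform metric: its distance from the straight line is comparable to the size of one detail, however many details there are. So every element of the closure is $f$ itself, seen through a window of positive size, or a finite broken line.

Sections \ref{sec:chain}--\ref{sec:knotted} treat the chains, Sections \ref{sec:arc}--\ref{sec:notflat} prove Theorem \ref{thm:A}, and Section \ref{sec:B} proves Theorem \ref{thm:B}.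

\section{The chain stitch}\label{sec:chain}

Points of $\mathbb R^3$ are written $(x,y,z)$; the \emph{axis} is the $x$-axis, and $e=(1,0,0)$, so $\langle w,e\rangle$ is the first coordinate of $w$. A list of points denotes the polygonal path through them. Let
\[
\begin{aligned}
A&:\ (0,0,0),(5,1,0),(5,-5,0),(2,-5,0),(0,-2,0),\\
B&:\ (0,-4,0),(\tfrac43,-4,-1),(3,-4,0),(3,0,0),(5,0,1),(6,0,0),\\
C&:\ (6,-2,0),(5,-2,1),(4,-2,0),(4,-4,0),(5,-4,-1),(6,-4,0),\\
S&:\ (0,-2,0),(0,-4,0),\\
D&:\ (0,-4,0),(0,-6,0),(6,-6,0),(6,0,0),
\end{aligned}
\]
and $A_k=A+6ke$, $B_k=B+6ke$, $C_k=C+6ke$, $D_k=D+6ke$. See Figure \ref{fig:chain}.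

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55,line width=0.9pt,line join=round]
\draw[gray,thin,dotted] (0,1.5)--(0,-6.5) (6,1.5)--(6,-6.5) (12,1.5)--(12,-6.5) (18,1.5)--(18,-6.5);
\draw (-1.2,0)--(0,0) (0,-2)--(0,-4);
\draw (0,0)--(5,1)--(5,0.28) (5,-0.28)--(5,-1.72) (5,-2.28)--(5,-5)--(2,-5)--(0,-2);
\draw (0,-4)--(1.03,-4) (1.63,-4)--(3,-4)--(3,0)--(6,0);
\draw (6,-2)--(4,-2)--(4,-4)--(4.72,-4) (5.28,-4)--(6,-4);
\begin{scope}[shift={(6,0)}]
\draw (0,0)--(5,1)--(5,0.28) (5,-0.28)--(5,-1.72) (5,-2.28)--(5,-5)--(2,-5)--(0,-2);
\draw (0,-4)--(1.03,-4) (1.63,-4)--(3,-4)--(3,0)--(6,0);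
\draw (6,-2)--(4,-2)--(4,-4)--(4.72,-4) (5.28,-4)--(6,-4);
\end{scope}
\draw (12,0)--(17,1)--(17,-5)--(14,-5)--(12,-2);
\draw (12,-4)--(12,-6)--(18,-6)--(18,0)--(19.2,0);
\node at (2,0.95) {\small $A_0$};
\node at (8,0.95) {\small $A_1$};
\node at (14,0.95) {\small $A_2$};
\node at (2.4,-2) {\small $B_0$};
\node at (8.4,-2) {\small $B_1$};
\node at (4.5,-3) {\small $C_0$};
\node at (10.5,-3) {\small $C_1$};
\node at (-0.45,-3) {\small $S$};
\node at (15,-5.5) {\small $D_2$};
\node at (1.75,-3.6) {\scriptsize (i)};
\node at (5.5,0.4) {\scriptsize (ii)};
\node at (5.55,-1.6) {\scriptsize (iii)};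
\node at (5.5,-3.6) {\scriptsize (iv)};
\end{tikzpicture}
\caption{The finite chain $\Gamma_2$, projected to the $(x,y)$-plane. The dotted lines are $x=0,6,12,18$. In the bi-infinite chain $\Gamma$ every slab looks like the second one, with the loop $A_k$, the strand $B_k$ running from left to right, and the loop $C_k$ entering from the right. The crossings of one slab are labeled (i)--(iv).}
\label{fig:chain}
\end{figure}

\paragraph{Crossings.} Project to the $(x,y)$-plane. The projections of $A$, $B$, $C$ are embedded, and those of $B$ and $C$ are disjoint. The lower left edge of $A$ is $y=-2-\frac32x$ with $0\le x\le2$, its right edge is $x=5$, and for $3\le x\le4$ the points of $A$ have $y=x/5$ or $y=-5$. So the only crossings are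
\begin{itemize}
\item[(i)] $(\frac43,-4)$, where $B$ (height $-1$) passes under $A$ (height $0$);
\item[(ii)] $(5,0)$, where $B$ (height $1$) passes over $A$;
\item[(iii)] $(5,-2)$, where $C$ (height $1$) passes over $A$;
\item[(iv)] $(5,-4)$, where $C$ (height $-1$) passes under $A$.
\end{itemize}
At each crossing both projections are locally straight, and they cross transversally. In particular $A,B,C$ are pairwise disjoint. They lie in $0\le x\le6$ and meet $x=0$ and $x=6$ only in their endpoints there. Since $B_k$ ends where $A_{k+1}$ starts, $A_{k+1}$ ends where $C_k$ starts, and $C_k$ ends where $B_{k+1}$ starts,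
\[
 \Gamma=\cdots(B_kA_{k+1}C_k)(B_{k+1}A_{k+2}C_{k+1})\cdots\qquad(k\in\mathbb Z)
\]
is a properly embedded polygonal line. For $N\ge0$ let $\Gamma_N$ be the polygonal line
\[
 \{(x,0,0):x\le0\},\ A_0,\ S,\ (B_0A_1C_0),\dots,(B_{N-1}A_NC_{N-1}),\ D_N,\ \{(x,0,0):x\ge6N+6\}.
\]
It is properly embedded too. Indeed, on $D_N$ one has $x=6N$ and $-6\le y\le-4$, or $y=-6$, or $x=6N+6$ and $-6\le y\le0$. Since $A_N$ has $6N\le x\le6N+5$ and $y\ge-5$, and meets $x=6N$ only at $y=0,-2$, it does not meet $D_N$. The point $(6N,-4,0)$ is the only point of $D_N$ on the preceding part of the curve, and $(6N+6,0,0)$ the only one on the following ray. The segment $S$ meets the rest of the curve only in its endpoints.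

\paragraph{Unraveling, in words.} In Figure \ref{fig:chain} the last loop $A_2$ is not threaded by anything. Shrink it to the left until it is a short bar; now the ends of $B_1$ and $C_1$ form a finger that comes from the left and lies \emph{over} the right edge of $A_1$. Withdraw the finger until it lies inside $A_1$: crossings (ii) and (iii) of that slab are gone. Withdraw it further, until only a strand from $(6,-4,0)$ to $(12,-4,0)$ is left. This strand runs \emph{under} $A_1$ and can be slid down until it lies below $A_1$ in the picture. Now $A_1$ is an unthreaded last loop, and we have reached $\Gamma_1$. Repeating this gives $\Gamma_0$, which has no crossing. In $\Gamma$ there is no last loop to begin with.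

\paragraph{Parametrizations.} Let $\beta:[3,9]\to\mathbb R^3$ parametrize $B_0A_1C_0$ with constant speed, and put
\[
 \gamma(t)=\beta(t-6k)+6ke\quad\text{for }t\in[6k+3,6k+9],\ k\in\mathbb Z .
\]
Then $\gamma(\mathbb R)=\Gamma$ and $\gamma(t+6)=\gamma(t)+6e$. Let $\gamma_N:\mathbb R\to\Gamma_N$ be given by
\begin{itemize}
\item $\gamma_N(t)=te$ for $t\le0$ and for $t\ge6N+6$;
\item $A_0S$ with constant speed on $[0,3]$;
\item $\gamma_N=\gamma$ on $[3,6N+3]$;
\item $D_N$ with constant speed on $[6N+3,6N+6]$.
\end{itemize}
For $t\in[6k+3,6k+9]$ the first coordinate of $\gamma(t)$ lies in $[6k,6k+12]$; on $[0,3]$ that of $\gamma_N$ lies in $[0,5]$, and on $[6N+3,6N+6]$ it lies in $[6N,6N+6]$. Moreover $|y|\le6$ and $|z|\le1$ everywhere, and $9^2+6^2+1<11^2$. Hence for $\gamma_N$, and likewise for $\gamma$,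
\begin{equation}\label{eq:close}
 |\langle\gamma_N(t),e\rangle-t|\le9,\qquad |\gamma_N(t)-te|\le11\qquad(t\in\mathbb R).
\end{equation}

\begin{lemma}\label{lem:bilip}
There is $\lambda\ge2$ such that all $\gamma_N$ and $\gamma$ are $\lambda$-embeddings. There is $c$, independent of $N$, such that $\gamma_N$ has at most $c(1+\ell)$ break points in any interval of length $\ell$.
\end{lemma}

\begin{proof}
On each interval $[6k+3,6k+9]$ the map $\gamma_N$ is, up to the shift $t\mapsto t-6k$, $w\mapsto w-6ke$, one of four fixed piecewise affine maps: straight, the beginning ($k=-1$), a link ($0\le k<N$), or the end ($k=N$). This gives the bound for break points, and it bounds the speeds, so the upper Lipschitz bound holds.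

For the lower bound let $s,t\in\mathbb R$. If $|s-t|\ge36$, then \eqref{eq:close} gives $|\gamma_N(s)-\gamma_N(t)|\ge|s-t|-18\ge|s-t|/2$. If $|s-t|\le36$, then $s,t\in[6j,6j+42]$ for some $j\in\mathbb Z$. The maps $u\mapsto\gamma_N(u+6j)-6je$ on $[0,42]$, for all $N$ and $j$, form a finite set, since each is composed of pieces of at most eight shifts of the above four maps. It remains to see that an injective piecewise affine map $\varphi$ of a compact interval has a positive lower Lipschitz bound. Otherwise there are $s_i\ne t_i$ with $|\varphi(s_i)-\varphi(t_i)|/|s_i-t_i|\to0$, and we may assume $s_i\to s$, $t_i\to t$. By injectivity $s=t$; but near $s$ the map consists of at most two affine pieces with velocities $v_\pm\ne0$ on the two sides of $s$, where $v_+$ is not a negative multiple of $v_-$, and such a map has a positive lower bound. So there is a common $\lambda$ for all $\gamma_N$, and we may take $\lambda\ge2$. Finally, $\gamma$ is the pointwise limit of $u\mapsto\gamma_{2j}(u+6j)-6je$ as $j\to\infty$, so it is a $\lambda$-embedding too.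
\end{proof}

\section{Finite chains are unknotted}\label{sec:unknotted}

A homeomorphism is \emph{supported} in a set if it is the identity outside it. We now make the unraveling precise.

\begin{proposition}\label{prop:unravel}
For every $N\ge0$ there is a homeomorphism $\Psi_N$ of $\mathbb R^3$, supported in the box $Q_N=[-1,6N+7]\times[-7,2]\times[-2,2]$, that takes $\Gamma_N$ onto the axis.
\end{proposition}

All motions are of one kind: part of the boundary of a flat convex polygon is pushed across the polygon onto the other part.

\begin{lemma}[Moves]\label{lem:move}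
Let $K\subset\mathbb R^3$ be a properly embedded polygonal line and $\Delta$ a convex planar polygon such that $K\cap\Delta=E_1$ is an arc in $\partial\Delta$ whose endpoints $p,q$ are vertices of $\Delta$. Let $E_2$ be the complementary arc of $\partial\Delta$. Then, for every neighborhood of $\Delta$, there is a homeomorphism of $\mathbb R^3$ supported in it that takes $K$ to $(K\setminus E_1)\cup E_2$.
\end{lemma}

\begin{proof}
The difficulty is at $p$ and $q$, where $K$ leaves $\Delta$, possibly within its plane or at a small angle to it. We therefore work in a convex set $\Sigma_\varepsilon\supset\Delta$ that is very thin there, so that $K$ meets it only in $E_1$.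

Let $P$ be the plane of $\Delta$, $\nu$ a unit normal of $P$, and $c$ a point of the relative interior of $\Delta$. Let $T_p$ be the tangent cone of $\Delta$ at $p$, the planar angle of all $v$ with $p+\tau v\in\Delta$ for small $\tau>0$; it is less than a half-plane because $p$ is a vertex, and $\Delta\subset p+T_p$. Let $T_p^\varepsilon$ be the closed angle obtained from $T_p$ by rotating each of its sides outward by $\varepsilon$, and define $T_q$, $T_q^\varepsilon$ in the same way at $q$. Take $0<\varepsilon\le\varepsilon_0$, where $T_p^{\varepsilon_0}$ and $T_q^{\varepsilon_0}$ are still less than half-planes. Put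
\[
 \Delta_\varepsilon=(p+T_p^\varepsilon)\cap(q+T_q^\varepsilon)\cap N_\varepsilon,
\]
where $N_\varepsilon$ is the closed $\varepsilon$-neighborhood of $\Delta$ in $P$. This is a compact convex set. Since $\Delta\setminus\{p\}$ lies in the relative interior of $p+T_p^\varepsilon$, and similarly at $q$, all of $\Delta\setminus\{p,q\}$ lies in the relative interior of $\Delta_\varepsilon$, while $p,q\in\partial\Delta_\varepsilon$. Let $\Sigma_\varepsilon$ be the convex hull of $\Delta_\varepsilon$ and the two apices $c\pm\varepsilon\nu$. As $c\in\Delta_\varepsilon$, it is a double cone over $\Delta_\varepsilon$: the union of the segments from points of $\Delta_\varepsilon$ to the two apices.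

\emph{Claim.} If $v\notin T_p$ is a unit vector, then for all small $\varepsilon$ the points $p+\tau v$, $\tau>0$, are not in $\Sigma_\varepsilon$. Suppose $p+\tau v\in\Sigma_\varepsilon$, say $p+\tau v=(1-\sigma)w+\sigma(c\pm\varepsilon\nu)$ with $w\in\Delta_\varepsilon$ and $0\le\sigma\le1$. Then
\[
 v=\frac u\tau\pm\frac{\sigma\varepsilon}\tau\,\nu,\qquad u=(1-\sigma)(w-p)+\sigma(c-p)\in T_p^\varepsilon .
\]
Choose a linear functional $\ell$ of norm $1$ on the directions of $P$ that is positive on $T_p^{\varepsilon_0}\setminus\{0\}$. As $|u/\tau|\le1$, we get $1\ge\ell(u/\tau)\ge(\sigma/\tau)\,\ell(c-p)$, so $\sigma/\tau\le1/\ell(c-p)$. Thus the normal component of $v$ is at most $\varepsilon/\ell(c-p)$ in absolute value, and the component of $v$ in $P$ lies in $T_p^\varepsilon$. If this happened for arbitrarily small $\varepsilon$, we would get $v\in\bigcap_\varepsilon T_p^\varepsilon=T_p$, a contradiction.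

The edge of $K$ that leaves $E_1$ at $p$ has a direction $v\notin T_p$, since otherwise points of $K\setminus E_1$ near $p$ would lie in $\Delta$. By the claim this edge meets $\Sigma_\varepsilon$ only in $p$ for small $\varepsilon$, and the same holds at $q$. The rest of $K$ outside $E_1$, beyond initial pieces of these two edges, is closed and disjoint from the compact set $\Delta$, so it misses $\Sigma_\varepsilon$ for small $\varepsilon$. Fix $\varepsilon$ with $K\cap\Sigma_\varepsilon=E_1$ and $\Sigma_\varepsilon$ in the given neighborhood.

In the disk $\Delta_\varepsilon$ the arcs $E_1$ and $E_2$ have the same endpoints $p,q$ on the boundary and their interiors in the interior. By the planar Schoenflies theorem each of them divides $\Delta_\varepsilon$ into two closed disks, bounded by the arc and one of the two boundary arcs from $p$ to $q$. Take a homeomorphism $E_1\to E_2$ fixing $p$ and $q$, extend it by the identity on $\partial\Delta_\varepsilon$, and then over the two disks (a homeomorphism between the boundaries of two disks extends to the disks). This gives a homeomorphism $\varphi$ of $\Delta_\varepsilon$,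 fixed on $\partial\Delta_\varepsilon$, with $\varphi(E_1)=E_2$. The map
\[
 (1-\tau)w+\tau(c\pm\varepsilon\nu)\ \mapsto\ (1-\tau)\varphi(w)+\tau(c\pm\varepsilon\nu)
 \qquad(w\in\Delta_\varepsilon,\ 0\le\tau\le1)
\]
is a homeomorphism of $\Sigma_\varepsilon$, the identity on $\partial\Sigma_\varepsilon$. Extend it by the identity.
\end{proof}

\begin{proof}[Proof of Proposition \ref{prop:unravel}]
Let $N\ge1$. We pass from $\Gamma_N$ to $\Gamma_{N-1}$, following the description in Section \ref{sec:chain}. Translate by $-6(N-1)e$. Then the part of the curve in $x\ge0$ consists of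
\begin{itemize}
\item the arc $A$, which lies in $z=0$, $0\le x\le5$, $y\ge-5$, has $y\ge\frac35$ or $y=-5$ where $3\le x\le4$, and meets $y=-4$ only in $(\frac43,-4,0)$ and $(5,-4,0)$;
\item the path $B,\ A+6e,\ C,\ D+6e$ from $(0,-4,0)$ to $(12,0,0)$, followed by the ray $\{(x,0,0):x\ge12\}$;
\item if $N=1$, the segment $S$ in $x=0$.
\end{itemize}
The part in $x\le0$ meets the plane $x=0$ in $(0,0,0)$ and in $(0,-2,0)$, $(0,-4,0)$ or, if $N=1$, the segment $S$ between them. This part and $A$ will not move. We move the path from $(0,-4,0)$ to the end. In each move $\Delta$ is the convex polygon with the listed points as vertices, and the endpoints of the replaced path are vertices of $\Delta$. All $\Delta$ lie in $x\ge0$, and we check that $\Delta$ meets the current curve exactly in the replaced path. Edges are edges of the current curve in $x\ge0$.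

\emph{Releasing the last loop and withdrawing the finger.}
\begin{enumerate}
\item Replace $A+6e$ by $(6,0,0),(6,-2,0)$. Here $\Delta$ is a convex pentagon in $z=0$, $6\le x\le11$, $y\ge-5$, meeting $x=6$ only in $-2\le y\le0$. The path $D+6e$ has $x=6$ and $y\le-4$, or $y=-6$, or $x=12$. The parts $B$ and $C$ meet $x=6$ only in $(6,0,0)$, $(6,-2,0)$, $(6,-4,0)$.
\item Replace $(5,0,1),(6,0,0),(6,-2,0),(5,-2,1)$ by $(5,0,1),(5,-2,1)$. Here $\Delta$ is a rectangle in the plane $x+z=6$, in which $z\ge0$, and $z=0$ only for $x=6$, $-2\le y\le0$. The only other edges with points in $z>0$, from $(3,0,0)$ to $(5,0,1)$ and from $(5,-2,1)$ to $(4,-2,0)$, meet $x+z=6$ only in $(5,0,1)$ and $(5,-2,1)$.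
\item Replace $(3,0,0),(5,0,1),(5,-2,1)$ by $(3,0,0),(5,-2,1)$. Here $\Delta$ is a triangle in the plane $x-2z=3$, in which $z\ge0$, and $z=0$ only at $(3,0,0)$. The edge from $(5,-2,1)$ to $(4,-2,0)$ meets this plane only in $(5,-2,1)$.
\item Replace $(3,0,0),(5,-2,1),(4,-2,0)$ by $(3,0,0),(4,-2,0)$. Now $\Delta$ has $z\ge0$, and $\Delta\cap\{z=0\}$ is the segment from $(3,0,0)$ to $(4,-2,0)$. It misses $A$, since there $3\le x\le4$ and $-2\le y\le0$. The edges from $(3,0,0)$ to $(3,-4,0)$ and from $(4,-2,0)$ to $(4,-4,0)$ meet it in one endpoint each.
\item Replace $(3,-4,0),(3,0,0),(4,-2,0),(4,-4,0)$ by $(3,-4,0),(4,-4,0)$. Here $\Delta$ is a trapezoid in $z=0$, $3\le x\le4$, $-4\le y\le0$, so it misses $A$. The adjacent edges, to $(\frac43,-4,-1)$ and to $(5,-4,-1)$, meet $z=0$ only in $(3,-4,0)$ and $(4,-4,0)$.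
\item Replace $(\frac43,-4,-1),(3,-4,0),(4,-4,0),(5,-4,-1)$ by $(\frac43,-4,-1),(5,-4,-1)$. Here $\Delta$ is a trapezoid in $y=-4$, with $\frac43\le x\le5$. In it $z=0$ only for $3\le x\le4$, so it misses the two points of $A$ in $y=-4$. The adjacent edges, to $(0,-4,0)$ and to $(6,-4,0)$, have $x\le\frac43$ and $x\ge5$ and so meet $\Delta$ only in $(\frac43,-4,-1)$ and $(5,-4,-1)$.
\end{enumerate}
The moving path is now
\[
 (0,-4,0),(\tfrac43,-4,-1),(5,-4,-1),(6,-4,0),(6,-6,0),(12,-6,0),(12,0,0),
\]
followed by the ray.

\emph{Sliding the remainder down, under $A$.} The polygons of moves 7--9 satisfy $-6\le y\le-4$, and they have $z<0$ except in $x=0$ or $x=6$. So they miss $A$. Before move 10 the curve has $y\ge-4$ in $x=0$, so there these polygons can meet it only in $(0,-4,0)$.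
\begin{enumerate}
\setcounter{enumi}{6}
\item Replace $(5,-4,-1),(6,-4,0),(6,-6,0)$ by $(5,-4,-1),(5,-6,-1),(6,-6,0)$, across a rectangle in $x-z=6$ with $5\le x\le6$. The adjacent edges have $x\le5$ and $x\ge6$; they meet $\Delta$ only in $(5,-4,-1)$ and $(6,-6,0)$.
\item Replace $(\frac43,-4,-1),(5,-4,-1),(5,-6,-1)$ by $(\frac43,-4,-1),(\frac43,-6,-1),(5,-6,-1)$, across a rectangle in $z=-1$. The adjacent edges, to $(0,-4,0)$ and to $(6,-6,0)$, meet $z=-1$ in one point each, and no other part of the curve in $x\ge0$ meets this plane.
\item Replace $(0,-4,0),(\frac43,-4,-1),(\frac43,-6,-1)$ by $(0,-4,0),(0,-6,0),(\frac43,-6,-1)$, across a rectangle in $z=-\frac34x$ with $0\le x\le\frac43$. The edge from $(\frac43,-6,-1)$ to $(5,-6,-1)$ has $x\ge\frac43$ and meets $\Delta$ only in $(\frac43,-6,-1)$.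
\item Replace $(0,-6,0),(\frac43,-6,-1),(5,-6,-1),(6,-6,0)$ by $(0,-6,0),(6,-6,0)$, across a trapezoid in $y=-6$, $0\le x\le6$. Apart from the replaced path, the curve meets $y=-6$, $x\ge0$ only in the edge from $(6,-6,0)$ to $(12,-6,0)$.
\item Replace $(6,-6,0),(12,-6,0),(12,0,0)$ by $(6,-6,0),(6,0,0),(12,0,0)$, across a square in $z=0$, $6\le x\le12$. The rest of the curve meets it only in $(6,-6,0)$ and $(12,0,0)$, since the edge from $(0,-6,0)$ ends at $(6,-6,0)$, the ray starts at $(12,0,0)$, and $A$ has $x\le5$.
\end{enumerate}
The moving path is now $D$ followed by $\{(x,0,0):x\ge6\}$, so we have $\Gamma_{N-1}$.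

By induction we reach $\Gamma_0$, which lies in $z=0$. Replace $A_0$ by $(0,0,0),(0,-2,0)$ across the pentagon spanned by $A_0$: it lies in $0\le x\le5$, $y\ge-5$ and meets $x=0$ only in $-2\le y\le0$, so it meets $S$ only in $(0,-2,0)$, the ray in $x\le0$ only in the origin, and $D_0$ not at all. Then replace $(0,0,0),(0,-6,0),(6,-6,0),(6,0,0)$ by $(0,0,0),(6,0,0)$ across the square. The result is the axis. All polygons, translated back, lie in $[0,6N+6]\times[-6,1]\times[-1,1]$, so the supports can be taken in $Q_N$.
\end{proof}

\section{The infinite chain is knotted}\label{sec:knotted}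

\begin{proposition}\label{prop:knotted}
$\pi_1(\mathbb R^3\setminus\Gamma)$ is non-abelian.
\end{proposition}

We find a $3$-coloring of the diagram of $\Gamma$ and turn it into a homomorphism onto the symmetric group $S_3$ of $\mathbb Z/3$.

\paragraph{The coloring.} We color the arcs of the diagram by elements of $\mathbb Z/3$ so that colors change only at undercrossings and, at each crossing,
\begin{equation}\label{eq:crossrule}
 (\text{under})+(\text{under})+(\text{over})=0 .
\end{equation}
The curve $\Gamma$ crosses the plane $x=6k$ at $y=0,-2,-4$. Let $a_k,b_k,c_k$ be the colors there. Following $A_k$ from its start, we meet crossings (ii) and (iii), where $A_k$ is under, and then (iv) and (i), where it is over. So $A_k$ has color $a_k$ before (ii), some color $d_k$ between (ii) and (iii), and $b_k$ afterward. The strand $B_k$ has color $c_k$ before (i), where it is under, and $a_{k+1}$ afterward; the strand $C_k$ has color $b_{k+1}$ before (iv), where it is under, and $c_{k+1}$ afterward. The colors agree where the strands are joined. Rule \eqref{eq:crossrule} at (i), (ii), (iii), (iv) reads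
\[
 c_k+a_{k+1}+b_k=0,\quad a_k+d_k+a_{k+1}=0,\quad d_k+b_k+b_{k+1}=0,\quad b_{k+1}+c_{k+1}+b_k=0 .
\]
In this order these equations determine $a_{k+1},d_k,b_{k+1},c_{k+1}$ from $a_k,b_k,c_k$: the first and second give $d_k=-a_k+b_k+c_k$, and modulo $3$
\[
 a_{k+1}=-b_k-c_k,\qquad b_{k+1}=a_k+b_k-c_k,\qquad c_{k+1}=-a_k+b_k+c_k .
\]
So any three colors entering a slab from the left can be continued; no end of the chain forces them to agree. Starting with $(0,1,2)$ we get
\[
\begin{array}{c|cccccc}
k&0&1&2&3&4&5\\\hline
(a_k,b_k,c_k)&(0,1,2)&(0,2,0)&(1,2,2)&(2,1,0)&(2,0,2)&(1,0,0)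
\end{array}
\]
and $(a_6,b_6,c_6)=(0,1,2)$. Hence the coloring extends $6$-periodically to all $k\in\mathbb Z$. All three colors occur.

Replace the color $i$ by the transposition $t_i:j\mapsto2i-j$ of $\mathbb Z/3$, and call $t_i$ the \emph{label}. We have $t_ut_at_u=t_{2u-a}$ and $2u-a=-u-a$ in $\mathbb Z/3$. So if a crossing has over-label $u$ and under-labels $a,a'$, now elements of $S_3$, then $uau=a'$, that is,
\begin{equation}\label{eq:wirtinger}
 uaua'=1 .
\end{equation}

\paragraph{The homomorphism.} We want to send a loop to the product of the labels of the strands under which it passes. To see that this is well defined although the diagram is infinite, we construct a covering of $X=\mathbb R^3\setminus\Gamma$ in the way the Riemann surface of the logarithm is glued along cuts. The cuts are the vertical sheets below $\Gamma$: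
\[
 \mathcal C=\{(x,y,z):(x,y,z')\in\Gamma\text{ for some }z'\ge z\}.
\]
No edge of $\Gamma$ is vertical and $\Gamma$ is locally finite, so $\mathcal C$ is a closed set, a union of vertical sheets. Label each sheet by the label of the strand above it. Below a crossing the sheets of both strands intersect, and there the label of the lower strand's sheet changes. Since $\mathcal C\subset\{z\le1\}$ and $\mathbb R^3\setminus\mathcal C$ is invariant under upward translations, $\mathbb R^3\setminus\mathcal C$ is path connected.

Every $p\in X$ has arbitrarily small cylindrical neighborhoods $O=(\text{disk }\mathcal D)\times(\text{interval }J)\subset X$ such that every strand over $\mathcal D$ lies entirely above or entirely below $J$. Then $O\cap\mathcal C$ is the product with $J$ of the projection of the strands above $J$. For small $\mathcal D$, centered at the projection of $p$, there are three types.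
\begin{itemize}
\item[($\alpha$)] No strand is above $J$, and $O\cap\mathcal C=\emptyset$.
\item[($\beta$)] One strand is above $J$. Then $O$ meets one sheet, with constant label, which separates $O$ into two parts. This includes points between the two strands of a crossing: only the upper strand is above $J$, and its label does not change.
\item[($\gamma$)] Two strands are above $J$, namely $p$ is below both strands of a crossing. Then $O\setminus\mathcal C$ has four sectors, separated cyclically by sheets labeled $u,a,u,a'$.
\end{itemize}
For open $O\subset X$ let $\mathcal F(O)$ be the set of locally constant functions $s:O\setminus\mathcal C\to S_3$ whose values $s_1,s_2$ on the two sides of a sheet labeled $t$ satisfy $s_2=s_1t$. This condition is symmetric because $t^2=1$. It is local, so $\mathcal F$ is a sheaf, and $S_3$ acts on it by left multiplication. If $O$ is of type ($\alpha$), ($\beta$) or ($\gamma$), then $s\in\mathcal F(O)$ is determined by its value on one component of $O\setminus\mathcal C$, and this value can be prescribed arbitrarily; in case ($\gamma$) going once around multiplies $s$ by $uaua'$,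 which is $1$ by \eqref{eq:wirtinger}. So $S_3$ acts freely and transitively on $\mathcal F(O)$. Restrictions between such neighborhoods commute with these actions and are therefore bijective. Consequently $\mathcal F$ is locally constant: the pairs of a point of $X$ and a germ of a section at it form a covering of $X$, and sections can be continued uniquely along paths, with a result depending only on the homotopy class of the path.

Fix $*\in\mathbb R^3\setminus\mathcal C$ and identify the stalk of $\mathcal F$ at $*$ with $S_3$ by the value at $*$. Continuation $M_\alpha$ along a loop $\alpha$ at $*$ commutes with left multiplication, so $M_\alpha(s)=s\,\mu(\alpha)$ with $\mu(\alpha)=M_\alpha(1)$. For the loop $\alpha\alpha'$ ($\alpha$ first) we get $M_{\alpha'}(M_\alpha(1))=\mu(\alpha)\mu(\alpha')$. Hence $\mu:\pi_1(X,*)\to S_3$ is a homomorphism.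

\begin{proof}[Proof of Proposition \ref{prop:knotted}]
A loop that crosses $\mathcal C$ exactly once, through a sheet labeled $t$, has $\mu=t$, because continued sections are constant along paths in $\mathbb R^3\setminus\mathcal C$. For each arc of the diagram there is such a loop: go up from $*$ to $z>1$, move horizontally, descend beside a non-crossing point of the arc, pass just below that point, ascend, and return. So the image of $\mu$ contains all three transpositions and is non-abelian.
\end{proof}

\section{The arc}\label{sec:arc}

We place scaled copies of $\Gamma_1,\Gamma_2,\dots$ along the axis. Their links must be tiny compared with their distance from $0$ and from each other. For $k\ge1$ put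
\[
 x_k=2^{-k},\qquad\sigma_k=1000^{-k},\qquad J_k=[x_k,\,x_k+(6k+6)\sigma_k],
\]
and define $f:[-1,1]\to\mathbb R^3$ by
\[
 f(t)=x_ke+\sigma_k\gamma_k\big((t-x_k)/\sigma_k\big)\quad(t\in J_k),\qquad
 f(t)=te\quad\Big(t\notin\bigcup_kJ_k\Big).
\]
Since $6k+12\le18\cdot2^k$ and $72\cdot4^k\le1000^{k+1}$, and since $144\cdot2^k\le1000^k$,
\begin{equation}\label{eq:gaps}
 \operatorname{dist}(J_{k+1},J_k)=2^{-k-1}-(6k+12)1000^{-k-1}\ge2^{-k-2},\qquad 18\sigma_k\le2^{-k-3}.
\end{equation}
For $t\in J_k$ and $u=(t-x_k)/\sigma_k$ we have $f(t)-te=\sigma_k(\gamma_k(u)-ue)$, so by \eqref{eq:close}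
\begin{equation}\label{eq:fclose}
 |\langle f(t),e\rangle-t|\le9\sigma_k,\qquad|f(t)-te|\le11\sigma_k\qquad(t\in J_k).
\end{equation}
Since $\gamma_k(u)=ue$ outside $[0,6k+6]$, on every interval in $[-1,1]$ that meets no $J_i$ with $i\ne k$ we have
\begin{equation}\label{eq:local}
 f(t)=x_ke+\sigma_k\gamma_k\big((t-x_k)/\sigma_k\big).
\end{equation}

\begin{lemma}\label{lem:fembedding}
With $\lambda$ from Lemma \ref{lem:bilip}, $f$ is an $L$-embedding for $L=\lambda$.
\end{lemma}

\begin{proof}
By \eqref{eq:fclose} $f$ is continuous at $0$. It is $\lambda$-Lipschitz on each $J_k$ and isometric on the complementary intervals; on compact subintervals of $(0,1]$ there are finitely many pieces, so adding up and using continuity at $0$ shows that $f$ is $\lambda$-Lipschitz.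

For the lower bound let $s\ne t$. If neither is in $\bigcup J_k$, then $|f(s)-f(t)|=|s-t|$. Otherwise let $k$ be the smallest index with $s\in J_k$ or $t\in J_k$, say $s\in J_k$. If $t$ lies in the open interval between $J_{k+1}$ and $J_{k-1}$ (for $k=1$: to the right of $J_2$), then \eqref{eq:local} holds on an interval containing $s$ and $t$, and $|f(s)-f(t)|\ge|s-t|/\lambda$. If not, then $|s-t|\ge2^{-k-2}$ by \eqref{eq:gaps}. If $t$ lies in some $J_i$, then $i\ge k$ and $\sigma_i\le\sigma_k$. So \eqref{eq:fclose} gives $|f(s)-f(t)|\ge|s-t|-18\sigma_k\ge|s-t|-2^{-k-3}\ge|s-t|/2\ge|s-t|/\lambda$.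
\end{proof}

\begin{lemma}\label{lem:extend}
$f$ is the restriction of a homeomorphism $\tilde f$ of $\mathbb R^3$, where $\mathbb R=\mathbb R\times0$.
\end{lemma}

\begin{proof}
Let $Q^k=x_ke+\sigma_kQ_k$. These boxes are disjoint and converge to $0$, because
\[
 (6k+13)1000^{-k-1}+1000^{-k}<500^{-k}\le2^{-k-1}=x_k-x_{k+1}
\]
(note $6k+13\le19\cdot2^k$). Let $\Phi$ be the conjugate of $\Psi_k$ by $w\mapsto x_ke+\sigma_kw$ on $Q^k$ for each $k\ge1$, and the identity elsewhere. It is a homeomorphism of $\mathbb R^3$, since it preserves each $Q^k$ and $\operatorname{diam}Q^k\to0$. As $f(J_i)\subset Q^i$ for all $i$, a point $f(t)\in Q^k$ has $t\in J_k$, or $t\notin\bigcup J_i$ and $f(t)=te$. In both cases $f(t)\in x_ke+\sigma_k\Gamma_k$, so $\Phi(f(t))$ is on the axis by Proposition \ref{prop:unravel}. Points $f(t)$ outside all $Q^k$ equal $te$. Hence $\Phi(f(t))=\varphi(t)e$ with an embedding $\varphi:[-1,1]\to\mathbb R$. Extend $\varphi$ to a homeomorphism $\tilde\varphi$ of $\mathbb R$ and put $\tilde f(t,w)=\Phi^{-1}(\tilde\varphi(t),w)$ for $(t,w)\in\mathbb R\times\mathbb R^2$.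
\end{proof}

\section{All limit germs are flat}\label{sec:germs}

\begin{proposition}\label{prop:germs}
Every $g\in\operatorname{cl}\mathcal L_f((-1,1))$ is of one of the following kinds:
\begin{enumerate}
\item[(a)] $g=f_{r,p}$ with $r>0$ and $(p-r,p+r)\subset(-1,1)$;
\item[(b)] $g$ is piecewise affine with finitely many break points.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $f_{r_j,p_j}\to g$ uniformly. Pass to a subsequence with $p_j\to p$, $r_j\to r$, and put $K_j=(p_j-r_j,p_j+r_j)\subset(-1,1)$. If $r>0$, then $(p-r,p+r)\subset(-1,1)$ and by continuity $g=f_{r,p}$. So let $r=0$. We use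
\begin{equation}\label{eq:germdiff}
 f_{r_j,p_j}(y)-f(p_j)-ye=\frac{\big(f(t)-te\big)-\big(f(p_j)-p_je\big)}{r_j},\qquad t=p_j+r_jy .
\end{equation}
Whenever the right side tends to $0$ uniformly along a subsequence, $g(y)=f(p)+ye$ is affine. After passing to a subsequence, one of the following three cases occurs.

\emph{Each $K_j$ meets no $J_k$.} Then the right side of \eqref{eq:germdiff} is $0$.

\emph{Each $K_j$ meets at least two of the $J_k$.} Let $k=k(j)$ be the smallest index. Then $K_j$ contains the gap between $J_{k+1}$ and $J_k$, so $2r_j\ge2^{-k-2}$ by \eqref{eq:gaps}, and $k(j)\to\infty$. By \eqref{eq:fclose} the right side of \eqref{eq:germdiff} is at most $22\sigma_k/r_j\le22\cdot2^{k+3}\cdot1000^{-k}=176\cdot500^{-k}\to0$. Here it matters that $\sigma_k$ is small compared with the distances between the chains.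

\emph{Each $K_j$ meets exactly one $J_{k(j)}$.} Put $\tau_j=r_j/\sigma_{k(j)}$, the size of the window measured in units of $\sigma_{k(j)}$, the scale of the links. By \eqref{eq:fclose} the right side of \eqref{eq:germdiff} is at most $22/\tau_j$. So if $\tau_j\to\infty$ along a subsequence, $g$ is affine. Otherwise $(\tau_j)$ is bounded, and by \eqref{eq:local}
\[
 f_{r_j,p_j}(y)=f(p_j)+\frac{\gamma_{k(j)}(s_j+\tau_jy)-\gamma_{k(j)}(s_j)}{\tau_j},\qquad s_j=\frac{p_j-x_{k(j)}}{\sigma_{k(j)}} .
\]
By Lemma \ref{lem:bilip} this is piecewise affine with at most $M=\sup_jc(1+2\tau_j)$ break points. Pass to a subsequence for which the number of break points is constant and they converge in $[-1,1]$. On each compact interval in $(-1,1)$ containing no limit of break points, $f_{r_j,p_j}$ is affine for large $j$, hence so is $g$. As $g$ is continuous, it is piecewise affine with at most $M$ break points.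
\end{proof}

\begin{proposition}\label{prop:flat}
Every $g\in\operatorname{cl}\mathcal L_f((-1,1))$ is topologically flat.
\end{proposition}

\begin{proof}
In case (a) of Proposition \ref{prop:germs}, $g$ is the restriction of the homeomorphism $w\mapsto f(p)+\big(\tilde f(pe+rw)-f(p)\big)/r$ of $\mathbb R^3$, with $\tilde f$ from Lemma \ref{lem:extend}.

In case (b), let $y_0\in(-1,1)$ and choose an open interval $V\subset(-1,1)$ that contains $y_0$ and no break point except possibly $y_0$. On $V$ we have $g(y)=g(y_0)+(y-y_0)v_\pm$ for $\pm(y-y_0)\ge0$. Since $g$ is an $L$-embedding, $v_\pm\ne0$ and the unit vectors $u_\pm=v_\pm/|v_\pm|$ satisfy $u_+\ne-u_-$. The functional $\ell(w)=\langle w,u_++u_-\rangle$ is positive on $v_+$ and $v_-$, because $\langle u_\pm,u_++u_-\rangle=1+\langle u_+,u_-\rangle>0$. So $\ell\circ g$ is strictly increasing on $V$, and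
\[
 H:V\times\ker\ell\to\mathbb R^3,\qquad H(y,w)=g(y)+w,
\]
is a homeomorphism onto the open set $\{\ell\in\ell(g(V))\}$: one recovers $y$ from $\ell(H(y,w))=\ell(g(y))$. Identify $\ker\ell$ with $\mathbb R^2$.
\end{proof}

\section{The arc is not Lipschitz flat}\label{sec:notflat}

Now the chains must be seen from the inside. For $k\ge2$ let $j_k=\lfloor k/2\rfloor$, $t_k=x_k+6j_k\sigma_k$ and $q_k=t_ke$, a point near the middle of the $k$-th chain. Since $\gamma_k=\gamma$ on $[3,6k+3]$ and $\gamma(s+6j_k)=\gamma(s)+6j_ke$,
\begin{equation}\label{eq:middle}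
 f(t_k+\sigma_ks)=q_k+\sigma_k\gamma(s)\qquad\text{for }3-6j_k\le s\le6(k-j_k)+3 .
\end{equation}
Because the $k$-th chain has $k$ links, these intervals exhaust $\mathbb R$.

\begin{proof}[Proof of Theorem \ref{thm:A}]
By Lemma \ref{lem:fembedding} and Proposition \ref{prop:flat} it remains to show that $f$ is not locally Lipschitz flat at $0$. Suppose $V,W,h$ are as in the definition, $h$ a $\Lambda$-embedding, $V\supset(-\delta,\delta)$ and $W\supset U_\rho(0)$ (note $f(0)=0$). For large $k$ we have $|q_k|<\rho$, and we define
\[
 h_k(w)=\frac{h(q_k+\sigma_kw)-t_ke}{\sigma_k},\qquad |w|<R_k:=\frac{\rho-|q_k|}{\sigma_k}.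
\]
These are $\Lambda$-embeddings, and $R_k\to\infty$. For fixed $s\in\mathbb R$ and all large $k$ we have $t_k+\sigma_ks\in(-\delta,\delta)$, $|\gamma(s)|<R_k$ and \eqref{eq:middle}. Then $h(q_k+\sigma_k\gamma(s))=h(f(t_k+\sigma_ks))=(t_k+\sigma_ks)e$, and so $h_k(\gamma(s))=se$.

In particular $h_k(\gamma(0))=0$ for large $k$. So the equi-Lipschitz maps $h_k$ are locally bounded, and by the Arzel\`a--Ascoli theorem and a diagonal argument a subsequence converges locally uniformly to a map $h_\infty:\mathbb R^3\to\mathbb R^3$. It is a $\Lambda$-embedding with $h_\infty(\gamma(s))=se$ for all $s\in\mathbb R$. Its image is complete, hence closed, and it is open by invariance of domain. So $h_\infty$ is a homeomorphism of $\mathbb R^3$ taking $\Gamma$ onto the axis, whence $\pi_1(\mathbb R^3\setminus\Gamma)\cong\mathbb Z$. This contradicts Proposition \ref{prop:knotted}.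
\end{proof}

\begin{remark}
There is no conflict with Proposition \ref{prop:flat}. By \eqref{eq:middle} the magnified maps $s\mapsto(f(t_k+\sigma_ks)-q_k)/\sigma_k$ converge to the knotted line $\gamma$, but only locally uniformly on $\mathbb R$. The set $\operatorname{cl}\mathcal L_f(U)$ records uniform limits on one bounded interval, and on such an interval these maps show only a bounded piece of $\gamma$, which is flat.
\end{remark}

\section{Products: proof of Theorem \ref{thm:B}}\label{sec:B}

Let
\[
 F=f\times\mathrm{id}:I^1\times I^{n-1}\to\mathbb R^3\times\mathbb R^{n-1}=\mathbb R^{n+2},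
\]
with coordinates permuted where needed. It is an $L$-embedding because $f$ is. For $n=1$ it is $f$.

\subsection{Extension of the germs}

For part (1) we need that germs of kind (b) extend to all of $\mathbb R^3$. A polygonal arc with finitely many edges is always globally unknotted: its last edge can be shortened until it lies in a small ball about its first endpoint, and then turned within that ball to become a continuation of the edge before it.

\begin{lemma}\label{lem:arc}
A compact polygonal arc in $\mathbb R^3$ can be carried onto a segment by a homeomorphism of $\mathbb R^3$.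
\end{lemma}

\begin{proof}
Let the arc have vertices $v_0,\dots,v_l$ with $l\ge2$. We reduce $l$ by one. Put $v=v_{l-1}$.

\emph{Shortening the last edge.} Let $\rho>0$ be so small that the ball of radius $\rho$ about $v$ meets the arc only in the edges at $v$ and these are longer than $\rho$. Let $v'$ be the point of $[v,v_l]$ at distance $\rho/2$ from $v$, let $v''$ be an interior point of $[v,v']$, and let $v^+$ be a point slightly beyond $v_l$ on the ray from $v$ through $v_l$, so that $[v'',v^+]$ meets the arc only in $[v'',v_l]$. Use coordinates $(t,w)\in[0,1]\times\{|w|\le\varepsilon\}$ on the thin cylinder about $[v'',v^+]$, and let $\theta$ be an increasing homeomorphism of $[0,1]$ taking the parameter of $v_l$ to that of $v'$. The map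
\[
 (t,w)\mapsto\Big(\big(1-\tfrac{|w|}\varepsilon\big)\theta(t)+\tfrac{|w|}\varepsilon\,t,\ w\Big)
\]
is a homeomorphism of the cylinder, since for fixed $w$ it is increasing in $t$ and fixes $t=0,1$. It is the identity on the boundary; extend it by the identity. For small $\varepsilon$ the cylinder meets the arc only in $[v'',v_l]$, because the arc from $v_0$ to $v$ has positive distance from $[v'',v^+]$ and the points of $[v,v'')$ project orthogonally outside $[v'',v^+]$. So the arc is carried to the one with vertices $v_0,\dots,v_{l-1},v'$.

\emph{Turning.} Let $d$ and $d'$ be the unit vectors from $v$ toward $v_{l-2}$ and toward $v'$; then $d'\ne d$. Translations of $\mathbb R^2\cong S^2\setminus\{d\}$ give an isotopy $\varphi_\tau$ ($0\le\tau\le1$) of the unit sphere with $\varphi_0=\mathrm{id}$, $\varphi_\tau(d)=d$ and $\varphi_1(d')=-d$. Let $\tau(r)=1$ for $r\le\rho/2$, $\tau(r)=0$ for $r\ge\rho$, and let $\tau$ be linear on $[\rho/2,\rho]$. The map $v+r\omega\mapsto v+r\varphi_{\tau(r)}(\omega)$ ($\omega\in S^2$) is a homeomorphism of $\mathbb R^3$. It fixes the edges between $v_0,\dots,v_{l-1}$ pointwise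 and takes $[v,v']$ to a segment that continues the edge $[v_{l-2},v]$. The new arc has $l-1$ edges.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}(1)]
Let $n=1$. By Lemma \ref{lem:extend} and the first part of the proof of Proposition \ref{prop:flat}, $f$ and the germs of kind (a) extend to homeomorphisms of $\mathbb R^3$. A germ $g$ of kind (b) extends to an $L$-embedding of $[-1,1]$ onto a polygonal arc. By Lemma \ref{lem:arc} there is a homeomorphism $\Phi$ of $\mathbb R^3$ with $\Phi(g([-1,1]))\subset$ axis, and $g$ extends to a homeomorphism of $\mathbb R^3$ by the last step of the proof of Lemma \ref{lem:extend}.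

For general $n$, $F$ extends to $\tilde f\times\mathrm{id}$. If $U_r((p,q))\subset\operatorname{int}I^n$, then $(p-r,p+r)\subset(-1,1)$ and
\[
 F_{r,(p,q)}(y,w)=(f_{r,p}(y),\,q+w)\qquad\text{for }(y,w)\in U_1(0).
\]
If $F_{r_j,(p_j,q_j)}\to G$ uniformly, then setting $w=0$ shows that $f_{r_j,p_j}$ converges uniformly to some $g\in\operatorname{cl}\mathcal L_f((-1,1))$ and $q_j$ to some $q$. So $G(y,w)=(g(y),q+w)$ extends to the homeomorphism $\tilde g\times(\mathrm{id}+q)$, where $\tilde g$ is a homeomorphism of $\mathbb R^3$ extending $g$.
\end{proof}

\subsection{No quasisymmetric flattening}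

We magnify as in Section \ref{sec:notflat}. Only the compactness argument changes: a quasisymmetric map distorts ratios of distances boundedly, so it is controlled once two points are under control.

\begin{proof}[Proof of Theorem \ref{thm:B}(2)]
Suppose $F$ is flattened near $0$ by an $\eta$-quasisymmetric homeomorphism $h$. Magnify $h$ at $(q_k,0)$ by $1/\sigma_k$ as before, with $(t_k,0)\in\mathbb R^{n+2}$ in place of $t_ke$. Condition \eqref{eq:qs} is invariant under similarities, so we get $\eta$-quasisymmetric maps $h_k$ on balls exhausting $\mathbb R^{n+2}$. By \eqref{eq:middle} and $F(t_k+\sigma_ks,\sigma_kv)=(q_k+\sigma_k\gamma(s),\sigma_kv)$ they satisfy, for each $(s,v)\in\mathbb R\times\mathbb R^{n-1}$ and all large $k$,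
\[
 h_k(\gamma(s),v)=(s,v,0).
\]
Let $a=(\gamma(0),0)$ and $b=(\gamma(6),0)$. Then $|a-b|=6=|h_k(a)-h_k(b)|$ for large $k$.

\emph{Local boundedness.} By \eqref{eq:qs} centered at $a$, $|h_k(w)-h_k(a)|\le6\,\eta(|w-a|/6)$, and $h_k(a)=0$.

\emph{Equicontinuity.} Let $o\in\{a,b\}$ be the point farther from $w$, so $|w-o|\ge3$. By \eqref{eq:qs} centered at $w$, $|h_k(w)-h_k(w')|\le\eta(|w-w'|/3)\,|h_k(w)-h_k(o)|$, where the last factor is locally bounded.

So a subsequence converges locally uniformly to a map $h_\infty:\mathbb R^{n+2}\to\mathbb R^{n+2}$ with $h_\infty(\gamma(s),v)=(s,v,0)$ that satisfies \eqref{eq:qs}.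

\emph{Injectivity.} If $h_\infty(w)=h_\infty(w')$ with $w\ne w'$, then \eqref{eq:qs} makes $h_\infty$ constant, contradicting $h_\infty(a)\ne h_\infty(b)$.

\emph{Properness.} For $w\ne a$ we have $6=|h_\infty(a)-h_\infty(b)|\le\eta(6/|w-a|)\,|h_\infty(a)-h_\infty(w)|$. Since $\eta(t)\to0$ as $t\to0$, $|h_\infty(w)|\to\infty$ as $|w|\to\infty$.

The image of $h_\infty$ is open by invariance of domain and closed by properness. So $h_\infty$ is a homeomorphism of $\mathbb R^{n+2}$ taking $\Gamma\times\mathbb R^{n-1}$ onto $\mathbb R^n\times0$. But $\pi_1\big((\mathbb R^3\setminus\Gamma)\times\mathbb R^{n-1}\big)=\pi_1(\mathbb R^3\setminus\Gamma)$ is non-abelian by Proposition \ref{prop:knotted}, while $\pi_1(\mathbb R^{n+2}\setminus\mathbb R^n)\cong\mathbb Z$, a contradiction. Since Lipschitz homeomorphisms are quasisymmetric, this covers the Lipschitz case.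
\end{proof}

\subsection{One more dimension}

With one additional coordinate the image can be lifted to a graph and then straightened, whatever its position in $\mathbb R^3$. We use McShane's extension theorem: a real-valued Lipschitz function on a subset of a metric space extends to a Lipschitz function on the whole space.

\begin{proof}[Proof of Theorem \ref{thm:B}(3)]
It suffices to treat $f$ and then take the product with $\mathrm{id}_{\mathbb R^{n-1}}$. By McShane's theorem, applied coordinatewise, there are Lipschitz maps $\alpha:\mathbb R^3\to\mathbb R$ extending $f^{-1}:f(I^1)\to I^1$ and $\psi:\mathbb R\to\mathbb R^3$ extending $f$; here both Lipschitz bounds for $f$ are used. The maps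
\[
 (u,v)\mapsto(u,v+\alpha(u)),\qquad (u,v)\mapsto(u-\psi(v),v)
\]
are Lipschitz homeomorphisms of $\mathbb R^3\times\mathbb R$, with inverses $(u,v)\mapsto(u,v-\alpha(u))$ and $(u,v)\mapsto(u+\psi(v),v)$. The first followed by the second takes
\[
 (f(t),0)\mapsto(f(t),t)\mapsto(0,t).
\]
The inverse of this composition, precomposed with a permutation of the coordinates, is a Lipschitz homeomorphism of $\mathbb R^4$ extending $t\mapsto(f(t),0)$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{planar} \emph{The Planar Sch\"onflies Theorem For Lipschitz Maps},\\ \texttt{https://afm.journal.fi/article/download/134368/82940/293573}.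
\end{thebibliography}

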